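\title{Online Eigenvector Learning in Quadratic Time:\\ Oja's Rule with a Random Complex Step Size}

\begin{abstract}
In online eigenvector learning an algorithm repeatedly chooses an $n\times n$ density matrix $W_t$, is shown a symmetric loss matrix $L_t$ with eigenvalues in $[0,1]$, and pays $\operatorname{tr}(W_tL_t)$; it competes with the smallest eigenvalue $L^*$ of $\sum_tL_t$. Matrix Hedge has regret $O(\sqrt{\widehat L\ln n}+\ln n)$ when a bound $\widehat L\ge L^*$ is given, but takes $O(n^3)$ time per trial. We show that against loss sequences fixed in advance the same expected regret is attained in $O(n^2)$ time per trial. The algorithm is the update $w_{t+1}=w_t-(1-q)L_tw_t$, where the start vector and the complex number $q$ are drawn at random once. Its expected regret is at most $\sqrt{2\widehat LH_{n-1}}+H_{n-1}$, where $H_{n-1}=\sum_{j<n}1/j$. The proof rests on an inequality for polynomials bounded by one on the unit disc. We also prove quantile bounds, and show that the constant $\sqrt2$ is optimal among all algorithms.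
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection{The game}
Fix $n\ge2$. A \emph{density matrix} is a real positive semidefinite $n\times n$ matrix of trace one, a \emph{dyad} is a matrix $uu^\top$ with $u\in\mathbb R^n$ a unit vector, and a \emph{loss matrix} is a real symmetric matrix with eigenvalues in $[0,1]$. In each trial $t=1,\dots,T$ the algorithm chooses a density matrix $W_t$, nature reveals a loss matrix $L_t$, and the algorithm pays $\operatorname{tr}(W_tL_t)$. Put $A=\sum_{t=1}^TL_t$. A fixed dyad $uu^\top$ pays $u^\top Au$ in total, so the best dyad in hindsight pays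
\[
L^*=\min_{\|u\|=1}u^\top Au,
\]
the smallest eigenvalue of $A$. The \emph{regret} is $\sum_t\operatorname{tr}(W_tL_t)-L^*$. When all $L_t$ are diagonal, only the diagonal of $W_t$ matters; it is a probability vector on $n$ coordinates, and $L^*$ is the total loss of the best coordinate. In general the algorithm must also find the directions in which to measure the loss.

A density matrix is a mixture of dyads: if $W=\sum_i\sigma_iu_iu_i^\top$ with unit vectors $u_i$ and weights $\sigma_i\ge0$, then playing $u_iu_i^\top$ with probability $\sigma_i$ costs $\operatorname{tr}(WL)$ in expectation. It is therefore natural to allow randomized algorithms, whose play in trial $t$ depends on $L_1,\dots,L_{t-1}$ and on internal randomness. For them regret means expected regret, and nature is \emph{oblivious}: the loss sequence is fixed in advance. The algorithm is given a number $\widehat L\ge L^*$. Time is the number of real arithmetic operations and random samples; each evaluation of $\ln$, $\exp$, $\cos$, $\sin$ or a square root counts as one operation.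

The Matrix Hedge algorithm plays $W_t=\exp(-\eta L_{<t})/\operatorname{tr}\exp(-\eta L_{<t})$, where $L_{<t}=\sum_{s<t}L_s$ and $\eta\ge0$ is a learning rate. With $\eta=\sqrt{2\ln n/\widehat L}$ its regret is at most $\sqrt2\sqrt{\widehat L\ln n}+\ln n$, but it takes $O(n^3)$ time per trial, because the matrix exponential is typically computed from an eigendecomposition. The following question was posed in \cite{colt}.

\begin{quote}
Is there an algorithm with $O(n^2)$ time per trial and regret $O(\sqrt{\widehat L\ln n})$?
\end{quote}

The regret target is read as in the Matrix Hedge bound, that is, as $O(\sqrt{\widehat L\ln n}+\ln n)$, and all hidden constants must be independent of $n$, $T$, $\widehat L$ and the losses. Since $L_t$ has order $n^2$ entries, the time allowed suffices to read $L_t$ and to multiply it by a bounded number of vectors.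

This suggests keeping a vector in place of a matrix. If the losses commute and $w_1$ is a standard Gaussian vector, then $w_t=\exp(-\frac\eta2L_{<t})w_1$ obeys the recursion $w_{t+1}=q^{L_t}w_t$ with $q=e^{-\eta/2}$, and the mean of $w_tw_t^\top$ is the numerator $\exp(-\eta L_{<t})$ of Matrix Hedge. Replacing $q^{L_t}$ by the affine function $I-(1-q)L_t$, which equals $q^{L_t}$ when $L_t$ is a projection, turns the recursion into one matrix--vector product; this update is Oja's rule. We shall see in Section~\ref{sec:potential} that it matches the Matrix Hedge bound when the losses commute and has unbounded regret, already for $n=2$, when they do not. The failure is repaired by giving $q$ a random argument, and the answer to the question is yes.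

\subsection{The algorithm}
Write $H_m=\sum_{j=1}^m1/j$ with $H_0=0$, write $\dagger$ for the conjugate transpose, and $\|\cdot\|$ for the Euclidean or operator norm. A \emph{standard complex Gaussian vector} in $\mathbb C^n$ has independent entries $(\xi+i\xi')/\sqrt2$ with $\xi,\xi'$ independent $N(0,1)$.

\medskip\noindent\emph{Initialization, for a learning rate $\eta>0$.} Put $\kappa=\eta/2$. Draw $U$ uniformly from $(0,1)$, and set
\[
\theta=\frac1\pi\ln\frac U{1-U},\qquad q=e^{-\kappa(1+i\theta)} .
\]
Independently draw a standard complex Gaussian vector $w_1\in\mathbb C^n$. Both $q$ and $w_1$ are drawn once.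

\medskip\noindent\emph{Trial $t$.} Write $w_t=a_t+ib_t$ with $a_t,b_t\in\mathbb R^n$. Play the density matrix
\[
W_t=\frac{a_ta_t^\top+b_tb_t^\top}{\|w_t\|^2},
\]
or, at the same expected cost, the dyad of $a_t/\|a_t\|$ with probability $\|a_t\|^2/\|w_t\|^2$ and the dyad of $b_t/\|b_t\|$ otherwise. After seeing $L_t$, set
\[
w_{t+1}=w_t-(1-q)L_tw_t .
\]

\medskip\noindent\emph{Tuning.} If $\widehat L>0$, the \emph{tuned algorithm} uses $\eta=\ln\bigl(1+\sqrt{2H_{n-1}/\widehat L}\,\bigr)$. If $\widehat L=0$, it uses $q=0$.

\medskip
Rescaling $w_{t+1}$ to unit norm changes nothing that is played. Since $P(\theta\le x)=P\bigl(U\le e^{\pi x}/(1+e^{\pi x})\bigr)=1/(1+e^{-\pi x})$, the variable $\theta$ has density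
\begin{equation}\label{eq:beta}
\beta(x)=\frac{\pi e^{-\pi x}}{(1+e^{-\pi x})^2}=\frac{\pi}{2(\cosh\pi x+1)} .
\end{equation}

\subsection{Results}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] The algorithm uses two real matrix--vector products with $L_t$ and $O(n)$ further operations per trial, hence $O(n^2)$ time, and $O(n)$ memory. It does not need to know $T$.
\item[(b)] For every $\eta>0$, every $T$ and every loss sequence,
\[
\mathbb E[\text{total loss}]\le\frac{\eta L^*+H_{n-1}}{1-e^{-\eta}} .
\]
\item[(c)] For every $T$ and every loss sequence with $L^*\le\widehat L$, the tuned algorithm satisfies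
\[
\mathbb E[\text{regret}]\le\sqrt{2\widehat LH_{n-1}}+H_{n-1}\le2\sqrt{\widehat L\ln n}+2\ln n .
\]
\end{enumerate}
\end{theorem}

Part (b) is the Matrix Hedge bound with $\ln n$ replaced by $H_{n-1}\le\ln n+\gamma$, where $\gamma=0.577\ldots$ is Euler's constant. It is the case $k=1$ of the next theorem, which compares the algorithm with the average of the $k$ smallest eigenvalues of $A$: when many directions are nearly as good as the best one, the additive term drops from about $\ln n$ to about $\ln(n/k)$.

\begin{theorem}\label{thm:quantile}
Let $\Lambda_k$ be the sum of the $k$ smallest eigenvalues of $A$. For every $\eta>0$, the same algorithm satisfies, for all $1\le k\le n$,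
\[
\mathbb E[\text{total loss}]\le\frac{\eta\Lambda_k/k+H_{n-1}-H_{k-1}}{1-e^{-\eta}},
\qquad
H_{n-1}-H_{k-1}\le\frac1k+\ln\frac nk .
\]
\end{theorem}

Finally, nothing is lost in the leading constant by restricting the running time.

\begin{theorem}\label{thm:lower}
For any algorithm, given $\widehat L$ and facing an oblivious nature, let $R_n(\widehat L)$ be its worst expected regret over all $T$ and all loss sequences with $L^*\le\widehat L$. Let $G_1,\dots,G_n$ be independent $N(0,1)$ variables. Then
\[
\liminf_{\widehat L\to\infty}\frac{R_n(\widehat L)}{\sqrt{\widehat L}}\ge\mathbb E\max_{i\le n}G_i-2^{-n/2}=(1+o_n(1))\sqrt{2\ln n},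
\]
while the tuned algorithm has $\limsup_{\widehat L\to\infty}R_n(\widehat L)/\sqrt{\widehat L}\le\sqrt{2H_{n-1}}=(1+o_n(1))\sqrt{2\ln n}$.
\end{theorem}

Section~\ref{sec:potential} reduces the loss bound to a lower bound on the norm of a product of matrices and shows why $q$ must be random. Section~\ref{sec:disc} proves the analytic inequality that supplies this lower bound on average. The three theorems are proved in Sections~\ref{sec:main}--\ref{sec:lower}, and Section~\ref{sec:adaptive} shows that obliviousness is needed.

\section{The norm of the state as a potential}\label{sec:potential}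

Fix the loss sequence. For $q\in\mathbb C$ let
\[
M_t(q)=I-L_t+qL_t,\qquad F(q)=M_T(q)M_{T-1}(q)\cdots M_1(q),
\]
so that $w_{t+1}=M_t(q)w_t$ and $w_{T+1}=F(q)w_1$. Given $(q,w_1)$, the expected loss in trial $t$ is
\[
\ell_t=\operatorname{tr}(W_tL_t)=\frac{a_t^\top L_ta_t+b_t^\top L_tb_t}{\|w_t\|^2}=\frac{w_t^\dagger L_tw_t}{\|w_t\|^2},
\]
because the cross terms $i(a_t^\top L_tb_t-b_t^\top L_ta_t)$ cancel for real symmetric $L_t$. The plan is to show that every unit of loss shrinks $\|w_t\|$ by a fixed factor, and that $\|w_{T+1}\|$ cannot be too small.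

\subsection{Loss shrinks the state}

\begin{lemma}\label{lem:decrease}
Let $L$ be a loss matrix, $|q|\le1$ and $M=I-L+qL$. Then
\[
\|Mw\|^2\le\|w\|^2-(1-|q|^2)\,w^\dagger Lw\qquad(w\in\mathbb C^n).
\]
In particular $\|M\|\le1$. Moreover $M$ is invertible unless $q$ is real and $q\le0$.
\end{lemma}

\begin{proof}
Expand $w=\sum_jc_je_j$ in an orthonormal basis of eigenvectors of $L$, with eigenvalues $\lambda_j\in[0,1]$. The number $(1-\lambda_j)+q\lambda_j$ is a convex combination of $1$ and $q$, so convexity of $|\cdot|^2$ gives
\[
\|Mw\|^2=\sum_j|(1-\lambda_j)+q\lambda_j|^2|c_j|^2\le\sum_j\bigl(1-(1-|q|^2)\lambda_j\bigr)|c_j|^2,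
\]
which is the inequality; $\|M\|\le1$ follows since $w^\dagger Lw\ge0$. If $(1-\lambda_j)+q\lambda_j=0$, then $\lambda_j\neq0$ and $q=-(1-\lambda_j)/\lambda_j\le0$.
\end{proof}

This is where the spectrum of the losses is required to lie in $[0,1]$. If $w_1,\dots,w_T$ are nonzero, the lemma gives $\|w_{t+1}\|^2\le\|w_t\|^2(1-(1-|q|^2)\ell_t)\le\|w_t\|^2e^{-(1-|q|^2)\ell_t}$. Multiplying over $t$,
\begin{equation}\label{eq:potential}
(1-|q|^2)\sum_{t=1}^T\ell_t\le-\ln\frac{\|F(q)w_1\|^2}{\|w_1\|^2}.
\end{equation}
No commutativity is used, and the argument of $q$ plays no role: we are free to choose it.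

\subsection{The price of a random start}
A random vector has a component of squared relative size about $1/n$ along any fixed direction, so $\|F(q)w_1\|^2/\|w_1\|^2$ should lose about $\ln n$ in the logarithm against $\|F(q)\|^2$. The next lemma gives the exact price. Recall that every $M\in\mathbb C^{n\times n}$ can be written $M=X\operatorname{diag}(\sigma_1,\dots,\sigma_n)Y^\dagger$ with $X,Y$ unitary and singular values $\sigma_1\ge\dots\ge\sigma_n\ge0$, and that $\sigma_1=\|M\|$. Theorem~\ref{thm:main} needs only the case $k=1$.

\begin{lemma}\label{lem:start}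
Let $M\in\mathbb C^{n\times n}$ be fixed, with singular values $\sigma_1\ge\dots\ge\sigma_n$, and let $w$ be a standard complex Gaussian vector. For $1\le k\le n$,
\[
\mathbb E\Bigl[-\ln\frac{\|Mw\|^2}{\|w\|^2}\Bigr]\le-\frac2k\ln(\sigma_1\cdots\sigma_k)+H_{n-1}-H_{k-1}.
\]
\end{lemma}

\begin{proof}
We may assume $\sigma_k>0$, since otherwise the right side is $+\infty$. The law of $w$ is invariant under unitary maps, so $g=Y^\dagger w$ is again a standard complex Gaussian vector, and $E_i=|g_i|^2$ are independent exponential variables of mean one. Let $S_j=E_1+\dots+E_j$ and $p_i=E_i/S_k$ for $i\le k$. Dropping the terms with $i>k$ and using concavity of the logarithm with the weights $p_i$,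
\[
\ln\frac{\|Mw\|^2}{\|w\|^2}=\ln\frac{\sum_i\sigma_i^2E_i}{S_n}\ge\ln\Bigl(\frac{S_k}{S_n}\sum_{i\le k}p_i\sigma_i^2\Bigr)\ge\ln S_k-\ln S_n+\sum_{i\le k}p_i\ln\sigma_i^2 .
\]
The $p_i$ are identically distributed and sum to one, so $\mathbb Ep_i=1/k$. It remains to show $\mathbb E\ln S_n-\mathbb E\ln S_k=\sum_{j=k}^{n-1}1/j$. The sum $S_j$ has density $x^{j-1}e^{-x}/(j-1)!$ on $(0,\infty)$, and integration by parts gives, for $j\ge1$,
\[
\mathbb E\ln S_{j+1}=\int_0^\infty\frac{x^j\ln x}{j!}e^{-x}\,dx=\int_0^\infty\frac{jx^{j-1}\ln x+x^{j-1}}{j!}e^{-x}\,dx=\mathbb E\ln S_j+\frac1j .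
\qedhere
\]
\end{proof}

The start vector is complex because the singular vectors of $F(q)$ are complex, and the proof needs invariance under unitary maps.

Take $|q|=e^{-\kappa}$, so that $1-|q|^2=1-e^{-\eta}$. By \eqref{eq:potential} and Lemma~\ref{lem:start} with $k=1$, Theorem~\ref{thm:main}(b) would follow from
\begin{equation}\label{eq:goal}
-\ln\|F(q)\|\le\kappa L^* .
\end{equation}

\subsection{Commuting losses}
If the $L_t$ commute, they have a common orthonormal basis of eigenvectors, which also diagonalizes $A$. So there is a unit vector $u$ with $L_tu=\lambda_tu$ and $\sum_t\lambda_t=L^*$. For the real value $q=e^{-\kappa}$, convexity of $\lambda\mapsto q^\lambda$ on $[0,1]$ gives $q^{\lambda}\le(1-\lambda)+q\lambda$, hence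
\[
\|F(q)\|\ge u^\top F(q)u=\prod_t\bigl((1-\lambda_t)+q\lambda_t\bigr)\ge q^{L^*}=e^{-\kappa L^*}.
\]
This is \eqref{eq:goal}.

\subsection{Two losses that do not commute}
A product of positive definite matrices can turn a vector through a right angle, and then \eqref{eq:goal} fails for real $q$.

\begin{example}\label{ex:fail}
Let $n=2$ and $q=1/6$. Let $D=e_2e_2^\top$ and $L_\pm=v_\pm v_\pm^\top$ with $v_\pm=(2,\pm1)^\top/\sqrt5$. Nature plays $D$ for $k$ trials, then $L_+$, then $L_-$, then $D$ for $k$ more trials. The dyad of $e_1$ pays $\frac45+\frac45$, so $L^*\le8/5$ for all $k$. With $M_\pm=I-\frac56L_\pm$,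
\[
M_-M_+=\frac1{36}\begin{pmatrix}2&2\\2&5\end{pmatrix}\begin{pmatrix}2&-2\\-2&5\end{pmatrix}=\frac1{12}\begin{pmatrix}0&2\\-2&7\end{pmatrix},
\qquad
F(q)=\frac1{12}\begin{pmatrix}0&2q^k\\-2q^k&7q^{2k}\end{pmatrix},
\]
since each trial with loss $D$ multiplies by $\operatorname{diag}(1,q)$. Thus $\|F(q)\|\to0$ as $k\to\infty$, and \eqref{eq:goal} fails. The algorithm fails with it. If $w_1=(x,y)^\top$ with $x\ne0$, then after $j$ trials of the last block the state is $\frac1{12}\bigl(2q^ky,\;q^j(7q^ky-2x)\bigr)^\top$. For $j\le k/2$ the ratio of the moduli of its coordinates is at most $2q^{k/2}|y|/|7q^ky-2x|$, which tends to $0$. So in each of these trials the loss tends to $1$, uniformly in $j$, and the total loss is at least $(1-o(1))k/2$. By Fatou's lemma the expected loss is unbounded in $k$.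
\end{example}

The first block aligns the state with $e_1$ at no cost to $e_1$ and makes the other component exponentially small; the two middle trials move the large component onto $e_2$; the state then needs about $k$ trials to recover. Every real $q\in(0,1)$ is defeated in this way. Choose $m$ with $q^m\le1/6$, put $r=1-q^m$, and play each of $L_\pm=v_\pm v_\pm^\top$, $v_\pm=(c,\pm s)^\top$, for $m$ trials. Then $M_\pm^m=I-rL_\pm$ and $e_1^\top M_-^mM_+^me_1=(1-rc^2)^2-r^2c^2s^2$, which vanishes when $c^2+cs=1/r$. This equation has a solution on the unit circle because $1/r\in(1,6/5]$ and $c^2+cs$ takes the values $1$ at $(1,0)$ and $6/5$ at $(2,1)/\sqrt5$. The invertible matrix $M_-^mM_+^m$ then sends $e_1$ to a nonzero multiple of $e_2$, while $L^*\le 2m$.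

Now let $q$ vary in Example~\ref{ex:fail}. Since the trials with loss $D$ fix $e_1$, the formula above with $r=1-q$, $c^2=\frac45$, $cs=\frac25$ gives, for all $k$,
\[
e_1^\top F(q)e_1=\Bigl(1-\frac65(1-q)\Bigr)\Bigl(1-\frac25(1-q)\Bigr)=\frac{(6q-1)(2q+3)}{25}.
\]
Nature has placed a zero of this polynomial at the value of $q$ that the algorithm uses. At the point $q=e^{-i\alpha}/6$ of the same circle, $\|F(q)\|\ge2|\sin(\alpha/2)|\cdot\frac83\cdot\frac1{25}$. The singularity of $-\ln|\sin(\alpha/2)|$ is integrable, so if $\alpha$ is random with a bounded density modulo $2\pi$, then $\mathbb E[-\ln\|F(q)\|]$ is bounded uniformly in $k$. This is the idea of the paper: \eqref{eq:potential} holds at every point of the circle $|q|=e^{-\kappa}$, so \eqref{eq:goal} is needed only on average over the circle, and zeros cost little on average.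

The law of the argument must be chosen with care. For $L_t=\frac12I$ we have $F(q)=\bigl(\frac{1+q}2\bigr)^TI$ and $L^*=T/2$. The function $\ln|1+q|$ is harmonic in the unit disc, so its uniform average over $|q|=e^{-\kappa}$ is $0$, and the uniform average of $-\ln\|F(q)\|$ is $T\ln2$. This exceeds $\kappa L^*$ when $\kappa<2\ln2$. The next section finds a law that works for all loss sequences.

\section{Polynomials bounded by one on the disc}\label{sec:disc}

What do we know about $\varphi(q)=u^\top F(q)u$ for a real unit vector $u$ and arbitrary losses? It is a polynomial with real coefficients. By Lemma~\ref{lem:decrease}, $|\varphi(q)|\le\|F(q)\|\le1$ for $|q|\le1$. At $q=1$ every factor $M_t(1)$ is the identity and $M_t'=L_t$, so the product rule gives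
\begin{equation}\label{eq:derivative}
F(1)=I,\qquad F'(1)=L_T+\dots+L_1=A .
\end{equation}
To first order at $q=1$ the order of the factors does not matter, and $\varphi'(1)=u^\top Au$ is the total loss of $u$. We must carry this information from the point $q=1$ to the circle $|q|=e^{-\kappa}$.

\begin{lemma}\label{lem:key}
Let $\varphi$ be a polynomial with real coefficients, $|\varphi(q)|\le1$ for $|q|\le1$, and $\varphi(1)=1$. Let $\kappa>0$ and let $\theta$ have the density $\beta$ of \eqref{eq:beta}. Then
\[
\mathbb E\bigl[-\ln\bigl|\varphi(e^{-\kappa(1+i\theta)})\bigr|\bigr]\le\kappa\,\varphi'(1).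
\]
\end{lemma}

Equality holds for $\varphi(q)=q^m$, where both sides are $\kappa m$. The point $1$ and the circle $|q|=e^{-\kappa}$ lie on the two boundary circles of an annulus, and the substitution $q=e^{-\kappa z}$ unrolls this annulus onto the strip $S=\{0\le\operatorname{Re}z\le1\}$: the unit circle becomes the left edge, the inner circle the right edge, and $q=1$ the point $z=0$. The logarithm of the modulus of a holomorphic function at an interior point $s$ is at most a weighted average of its boundary values. On the left edge these values are at most $0$, so a lower bound at $s$ yields a lower bound for an average over the right edge. We have a lower bound only to first order near $z=0$, so we let $s\downarrow0$; the density $\beta$ is the limit of the normalized weights.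

The one fact from complex analysis that we use is the inequality contained in Jensen's formula: if $g$ is holomorphic on a neighborhood of $\{|\xi|\le r\}$ and $g(0)\ne0$, then
\begin{equation}\label{eq:jensen}
\ln|g(0)|\le\frac1{2\pi}\int_0^{2\pi}\ln|g(re^{i\alpha})|\,d\alpha .
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Let $f(z)=\varphi(e^{-\kappa z})$ and $h=-\ln|f|$. The function $f$ is entire and $|f|\le1$ on $S$, so $h$ is a continuous map from $S$ to $[0,\infty]$. Also $f(0)=1$ and $f'(0)=-\kappa\varphi'(1)$, and $f$ is real on the real axis, so $h(s)/s\to\kappa\varphi'(1)$ as $s\downarrow0$. Fix $s\in(0,1)$ so small that $f(s)\neq0$.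

\emph{From the strip to the disc.} The map $z=x+iy\mapsto\zeta=e^{i\pi z}=e^{-\pi y}e^{i\pi x}$ is a homeomorphism of $S$ onto the closed upper half-plane without $0$; it sends the left edge to the positive and the right edge to the negative real half-axis, and $s$ to $\zeta_s=e^{i\pi s}$. The map $\zeta\mapsto\xi=(\zeta-\zeta_s)/(\zeta-\overline{\zeta_s})$ is a homeomorphism of the closed upper half-plane onto the closed unit disc without $1$; it sends $\zeta_s$ to $0$ and $0$ to $e^{2\pi is}$. Both maps are biholomorphic between the interiors. Let $\Psi$ be their composition and $g=f\circ\Psi^{-1}$. Then $g$ is holomorphic in the open disc, continuous on the closed disc without the two points $1$ and $e^{2\pi is}$, bounded by one in modulus, and $g(0)=f(s)$. Since $-\ln|g|\ge0$, Fatou's lemma and \eqref{eq:jensen} give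
\[
\frac1{2\pi}\int_0^{2\pi}-\ln|g(e^{i\alpha})|\,d\alpha\le\liminf_{r\uparrow1}\frac1{2\pi}\int_0^{2\pi}-\ln|g(re^{i\alpha})|\,d\alpha\le h(s).
\]

\emph{The weight on the right edge.} The integrand is nonnegative, so we may keep only the arc that is the image of the right edge. The point $1+iy$ corresponds to $x=-e^{-\pi y}$ on the real axis and to $e^{i\alpha}=(x-\zeta_s)/(x-\overline{\zeta_s})$ on the circle. Logarithmic differentiation gives
\[
i\,\frac{d\alpha}{dx}=\frac1{x-\zeta_s}-\frac1{x-\overline{\zeta_s}}=\frac{2i\sin\pi s}{|x-\zeta_s|^2},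
\]
and with $dx/dy=\pi e^{-\pi y}$ and $|x-\zeta_s|^2=e^{-2\pi y}+2e^{-\pi y}\cos\pi s+1$,
\[
\frac1{2\pi}\frac{d\alpha}{dy}=\frac{e^{-\pi y}\sin\pi s}{e^{-2\pi y}+2e^{-\pi y}\cos\pi s+1}=\frac{\sin\pi s}{2(\cosh\pi y+\cos\pi s)}=:\omega_s(y).
\]
Changing variables and dividing by $s$,
\[
\int_{-\infty}^\infty\frac{\omega_s(y)}s\,h(1+iy)\,dy\le\frac{h(s)}s .
\]
(As $y$ runs through $\mathbb R$, the angle $\alpha$ runs from $0$ to $2\pi s$, so $\omega_s/s$ is a probability density.)

\emph{The limit.} As $s\downarrow0$, $\omega_s(y)/s\to\pi/(2(\cosh\pi y+1))=\beta(y)$ for every $y$. Since $h\ge0$, Fatou's lemma gives $\int\beta(y)h(1+iy)\,dy\le\kappa\varphi'(1)$.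
\end{proof}

The bound $|\varphi|\le1$ is used three times, always as $h\ge0$: in the two applications of Fatou's lemma and in discarding the left edge.

\begin{remark}
This interpolation method is the one behind the multivariate Golden--Thompson inequality of Sutter, Berta and Tomamichel \cite{sbt}. We apply it with the factors $e^{-\kappa zL_t}$ replaced by the affine functions $I-L_t+e^{-\kappa z}L_t$ of $L_t$, so that each update needs only matrix--vector products.
\end{remark}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection*{(a) Cost}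
Write $1-q=c+id$ with $c,d$ real. The update reads
\[
a_{t+1}=a_t-cL_ta_t+dL_tb_t,\qquad b_{t+1}=b_t-cL_tb_t-dL_ta_t,
\]
so it needs the products $L_ta_t$, $L_tb_t$ and $O(n)$ further operations. Sampling the dyad and reporting it by its unit vector costs $O(n)$, including one square root; writing out the entries of $W_t$ or of the dyad costs $O(n^2)$. Initialization, including the computation of $H_{n-1}$, costs $O(n)$, and the other elementary functions are used only there. The state is one complex vector and one complex number; $L_{<t}$ is never stored and $T$ is never used. All constants are absolute.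

\begin{remark}
When the dyad is reported by its vector, a trial costs $O(n)$ plus the cost of two products $L_tx$. This is $O(n+\operatorname{nnz}(L_t))$ for sparse losses, where $\operatorname{nnz}$ counts nonzero entries, and $O(n)$ for $L_t=x_tx_t^\top$ with $\|x_t\|\le1$, since $L_tx=(x_t^\top x)x_t$.
\end{remark}

\subsection*{(b) Fixed learning rate}
The number $q=e^{-\kappa}e^{-i\kappa\theta}$ is nonzero, and it is a negative real only if $\kappa\theta\in\pi+2\pi\mathbb Z$, an event of probability zero. By Lemma~\ref{lem:decrease}, almost surely all $M_t(q)$ are invertible and all $w_t$ are nonzero. So the algorithm is well defined and \eqref{eq:potential} holds with $|q|^2=e^{-\eta}$.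

Let $u$ be a real unit eigenvector of $A$ with $u^\top Au=L^*$, and $\varphi(q)=u^\top F(q)u$. As observed at the start of Section~\ref{sec:disc}, $\varphi$ satisfies the hypotheses of Lemma~\ref{lem:key}, $\varphi'(1)=L^*$ and $|\varphi(q)|\le\|F(q)\|$. Therefore \eqref{eq:goal} holds on average:
\begin{equation}\label{eq:average}
\mathbb E_\theta\bigl[-\ln\|F(q)\|\bigr]\le\mathbb E_\theta\bigl[-\ln|\varphi(q)|\bigr]\le\kappa L^* .
\end{equation}
The right side of \eqref{eq:potential} is nonnegative because $\|F(q)\|\le1$, so by Tonelli's theorem and the independence of $\theta$ and $w_1$ we may integrate first over $w_1$ with $\theta$ fixed. Here obliviousness enters: $F$ is a fixed polynomial that depends on neither $\theta$ nor $w_1$, so Lemma~\ref{lem:start} applies to the fixed matrix $F(q)$, and Lemma~\ref{lem:key} to the fixed polynomial $\varphi$. With $k=1$,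
\[
(1-e^{-\eta})\,\mathbb E\sum_t\ell_t\le\mathbb E_\theta\bigl[-2\ln\|F(q)\|\bigr]+H_{n-1}\le2\kappa L^*+H_{n-1}=\eta L^*+H_{n-1}.
\]

\subsection*{(c) Tuning}
Let $\widehat L>0$, and put $H=H_{n-1}$ and $g=\sqrt{2H/\widehat L}$. Then $e^\eta=1+g$ and $1/(1-e^{-\eta})=(1+g)/g$. For $x\ge1$ we have $\ln x\le\frac12(x-\frac1x)$, because both sides vanish at $x=1$ and the difference of the derivatives is $\frac12(1-\frac1x)^2\ge0$. At $x=1+g$ this reads $\ln(1+g)\le\frac{g(2+g)}{2(1+g)}$, that is, $\eta/(1-e^{-\eta})\le1+g/2$. By (b) and $L^*\le\widehat L$, which is used only here,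
\[
\mathbb E[\text{regret}]\le\frac g2L^*+\Bigl(1+\frac1g\Bigr)H\le\frac g2\widehat L+\frac Hg+H=\sqrt{2\widehat LH}+H,
\]
since $g\widehat L/2$ and $H/g$ both equal $\frac12\sqrt{2\widehat LH}$.

Let $\widehat L=0$, so $q=0$. Then $L^*=0$, and a unit vector $u$ with $u^\top Au=0$ has $u^\top L_tu=0$ for every $t$, because these numbers are nonnegative and sum to zero. Writing $u^\top L_tu=\|L_t^{1/2}u\|^2$, we get $L_tu=0$. Hence $u^\top M_t(0)=u^\top$. It follows that $u^\top w_t=u^\top w_1\ne0$ almost surely, so all $w_t$ are nonzero, and that $1\ge\|F(0)\|\ge u^\top F(0)u=1$. Now \eqref{eq:potential} with $q=0$ and Lemma~\ref{lem:start} with $k=1$ give $\mathbb E\sum_t\ell_t\le H_{n-1}$, which is the claim for $\widehat L=0$.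

The second inequality in (c) follows from $H_{n-1}\le2\ln n$. This holds for $n=2$, as $1\le2\ln2$, and passes from $n$ to $n+1$ because $\frac1n\le\frac2{n+1}\le2\ln(1+\frac1n)$, by $\ln(1+x)\ge\frac x{1+x}$. \qed

\medskip
The bound $H_{n-1}\le\ln n+\gamma$ quoted after the theorem holds because $H_{n-1}-\ln n$ tends to $\gamma$ and increases, its increments being $\frac1n-\ln(1+\frac1n)>0$.

\section{Quantile bounds}\label{sec:quantile}

To profit from $k$ good directions we need, by Lemma~\ref{lem:start}, a lower bound on the product of the $k$ largest singular values $\sigma_i(F(q))$. The scalar polynomial that plays the role of $u^\top F(q)u$ is the determinant of the compression of $F(q)$ to the good directions.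

\begin{proof}[Proof of Theorem~\ref{thm:quantile}]
Let $V$ be the real $n\times k$ matrix whose columns are orthonormal eigenvectors for the $k$ smallest eigenvalues of $A$, and let $\varphi_k(q)=\det(V^\top F(q)V)$, a polynomial with real coefficients.

We claim that $\sigma_i(V^\top MV)\le\sigma_i(M)$ for every $M\in\mathbb C^{n\times n}$ and $i\le k$. Recall that the $i$-th singular value of a matrix is the minimum, over subspaces of codimension at most $i-1$, of the norm of its restriction to the subspace. Let $Z\subseteq\mathbb C^n$ attain the minimum for $M$. The subspace $Z'=\{x\in\mathbb C^k:Vx\in Z\}$ has codimension at most $i-1$, and $\|V^\top MVx\|\le\|MVx\|\le\sigma_i(M)\|Vx\|=\sigma_i(M)\|x\|$ for $x\in Z'$. This proves the claim. The modulus of a determinant is the product of the singular values, so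
\[
|\varphi_k(q)|\le\prod_{i\le k}\sigma_i(F(q))\le1\qquad(|q|\le1).
\]
By \eqref{eq:derivative}, $V^\top F(1)V$ is the $k\times k$ identity, at which the derivative of the determinant is the trace. Hence $\varphi_k(1)=1$ and $\varphi_k'(1)=\operatorname{tr}(V^\top AV)=\Lambda_k$. Lemma~\ref{lem:key} gives
\[
\mathbb E_\theta\Bigl[-\ln\prod_{i\le k}\sigma_i(F(q))\Bigr]\le\mathbb E_\theta\bigl[-\ln|\varphi_k(q)|\bigr]\le\kappa\Lambda_k .
\]
Integrating \eqref{eq:potential} first over $w_1$, as in Section~\ref{sec:main}, and using Lemma~\ref{lem:start} with this $k$, we obtain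
\[
(1-e^{-\eta})\,\mathbb E\sum_t\ell_t\le\frac2k\,\kappa\Lambda_k+H_{n-1}-H_{k-1},
\]
and $2\kappa=\eta$. Finally, for $k<n$,
\[
H_{n-1}-H_{k-1}=\frac1k+\sum_{j=k+1}^{n-1}\frac1j\le\frac1k+\int_k^{n-1}\frac{dx}x\le\frac1k+\ln\frac nk,
\]
and for $k=n$ the difference is $0$.
\end{proof}

\section{Optimality of the constant}\label{sec:lower}

The lower bound uses random diagonal losses with independent Bernoulli$(p)$ entries. Every algorithm then pays $p$ per trial in expectation, while the best coordinate pays less than $pT$ by about $\sqrt{p(1-p)T}\,\mathbb E\max_iG_i$. Since $L^*\approx pT$, the gap is about $\sqrt{(1-p)L^*}\,\mathbb E\max_iG_i$, which is why $p$ is sent to $0$ at the end. The difficulty is that a random sequence may violate the promise $L^*\le\widehat L$; with $pT\approx\widehat L$ this requires all $n$ coordinates to exceed their mean, and the term $2^{-n/2}$ pays for that event.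

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The upper bound follows from Theorem~\ref{thm:main}(c), and $H_{n-1}\sim\ln n$.

For the lower bound fix $n$ and $p\in(0,1)$, and let $T=\lfloor\widehat L/p\rfloor$. Let $L_t=\operatorname{diag}(x_{t,1},\dots,x_{t,n})$, where the $x_{t,i}$ are independent, equal to $1$ with probability $p$ and to $0$ otherwise. Put $N_i=\sum_{t\le T}x_{t,i}$, so that $L^*=\min_iN_i$, and let $\mathcal E=\{L^*\le\widehat L\}$. Let $\overline W_t$ be the average of the algorithm's play in trial $t$ over its internal randomness. It is a density matrix and a function of $L_1,\dots,L_{t-1}$. (If the algorithm is undefined once the past losses violate the promise, let it play $I/n$ from then on; this does not occur on $\mathcal E$, because $L^*$ does not decrease as trials are added.) The expected loss of the algorithm on the realized sequence is $Y=\sum_t\sum_i(\overline W_t)_{ii}\,x_{t,i}$.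

Since $\sum_i(\overline W_t)_{ii}=1$, we have $Y-pT=\sum_td_t$ with $d_t=\sum_i(\overline W_t)_{ii}(x_{t,i}-p)$. Given $L_1,\dots,L_{t-1}$, the variable $d_t$ has mean $0$ and variance $p(1-p)\sum_i(\overline W_t)_{ii}^2\le p(1-p)$. Such martingale differences are uncorrelated, so $\mathbb EY=pT$ and $\operatorname{Var}Y\le p(1-p)T$.

On $\mathcal E$ the sequence is admissible, so $Y-L^*\le R_n(\widehat L)$. Also $R_n(\widehat L)\ge0$, as zero losses show, and so $R_n(\widehat L)\ge\mathbb E[(Y-L^*)\mathbf 1_{\mathcal E}]$. On $\mathcal E^c$ we have $L^*>\widehat L\ge pT$, so $Y-L^*\le Y-pT$. With the Cauchy--Schwarz inequality,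
\begin{align*}
R_n(\widehat L)&\ge\mathbb E[Y-L^*]-\mathbb E[(Y-pT)\mathbf 1_{\mathcal E^c}]\\
&\ge\mathbb E\max_i(pT-N_i)-\sqrt{p(1-p)T\,P(\mathcal E^c)}
=\sqrt{p(1-p)T}\,\Bigl(\mathbb E\max_iZ_i-\sqrt{P(\mathcal E^c)}\Bigr),
\end{align*}
where $Z_i=(pT-N_i)/\sqrt{p(1-p)T}$. Let $\widehat L\to\infty$, so $T\to\infty$. The $Z_i$ are independent and each converges in law to $N(0,1)$ by the central limit theorem, so $\max_iZ_i$ converges in law to $\max_iG_i$. The bound $\mathbb E(\max_iZ_i)^2\le\sum_i\mathbb EZ_i^2=n$ gives uniform integrability, hence $\mathbb E\max_iZ_i\to\mathbb E\max_iG_i$. On $\mathcal E^c$ all $N_i$ exceed $pT$, so $P(\mathcal E^c)\le P(Z_1<0)^n\to2^{-n}$. Since $pT/\widehat L\to1$,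
\[
\liminf_{\widehat L\to\infty}\frac{R_n(\widehat L)}{\sqrt{\widehat L}}\ge\sqrt{1-p}\,\Bigl(\mathbb E\max_iG_i-2^{-n/2}\Bigr).
\]
The left side does not depend on $p$; let $p\to0$. The asymptotic form follows from the classical fact that $\mathbb E\max_{i\le n}G_i\sim\sqrt{2\ln n}$ as $n\to\infty$.
\end{proof}

\section{Adaptive nature}\label{sec:adaptive}

Obliviousness cannot be dropped for any algorithm that commits visibly to a random matrix of low rank. Suppose nature sees the realized $W_t$, of rank at most $r<n$, before it chooses $L_t$, and takes for $L_t$ the orthogonal projection onto the range of $W_t$. Then $L_tW_t=W_t$, so each trial costs $\operatorname{tr}W_t=1$. On the other hand $\operatorname{tr}A\le rT$, and the smallest eigenvalue of $A$ is at most the average, so $L^*\le rT/n$. The regret is at least $(1-r/n)T$. This applies to our algorithm, whose plays have rank at most $2$, or rank $1$ in the version that samples a dyad.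

\begin{thebibliography}{9}

\bibitem{colt}
COLT 2010 proceedings,
\texttt{https://www.learningtheory.org/\allowbreak colt2010/\allowbreak papers/\allowbreak COLT2010proceedings.pdf}.

\bibitem{sbt}
Sutter, Berta and Tomamichel, Comm.\ Math.\ Phys.\ 352 (2017).

\end{thebibliography}
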